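# Actions of $\mathrm{PSL}(2,q)$ and of groups of odd order on $\mathbb Z_2$-homology 3-spheres

## 1. Homology spheres, group actions and equivariant framed links

### 1.1 $\mathbb Z_2$-homology spheres

We write $\mathbb F_p$ for the field with $p$ elements.

**Definition 1.1.** A closed orientable 3-manifold $M$ is a *$\mathbb Z_2$-homology 3-sphere* if it has the same homology with $\mathbb Z_2$ coefficients as $S^3$.

For a closed connected orientable $M$ this is the same as $H_1(M;\mathbb F_2)=0$, because Poincaré duality then gives $H_2(M;\mathbb F_2)\cong H^1(M;\mathbb F_2)=0$. Since $H_1(M;\mathbb F_2)=H_1(M;\mathbb Z)\otimes\mathbb F_2$ and $H_1(M;\mathbb Z)$ is finitely generated, it is also the same as: $H_1(M;\mathbb Z)$ is finite of odd order.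

**Example 1.2.** The lens space $L(3,1)$ has $H_1=\mathbb Z_3$, so it is a $\mathbb Z_2$-homology sphere. The spaces $\mathbb{RP}^3$ ($H_1=\mathbb Z_2$) and $S^1\times S^2$ ($H_1=\mathbb Z$) are not.

### 1.2 Actions and isotropy groups

**Definition 1.3.** A finite group $G$ *acts on* $M$ if it acts faithfully by diffeomorphisms. The *isotropy group* of a point is its stabilizer. We write $Y^g$, $Y^V$ for the sets of points fixed by an element $g$ or a subgroup $V$.

All actions below are smooth (corners are smoothed equivariantly) and orientation-preserving. Two standard facts are used throughout.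

* Let $G$ act faithfully on a closed connected oriented 3-manifold $Y$ and let $1\neq g\in G$. Then $Y^g$ is empty or a disjoint union of circles. Indeed, choose an invariant Riemannian metric. At a fixed point the differential of $g$ lies in $SO(3)$. It is not the identity, since otherwise $g$ would be the identity near the point, hence everywhere. So it fixes exactly a line.
* Equivariant triangulations exist (Illman). We take them regular: a group element mapping a simplex to itself fixes it pointwise.

**Example 1.4.** Let the tetrahedral rotation group $\mathbb A_4\subset SO(3)$ act on $S^3\subset\mathbb R^3\oplus\mathbb R$ through the first summand. An involution $t$ fixes the circle $S^3\cap(\text{axis of }t\oplus\mathbb R)$. A point $(v,s)$ with $v\ne0$ on this axis has isotropy exactly $\langle t\rangle$. The Klein four-group fixes only $(0,\pm1)$, and these two points have isotropy $\mathbb A_4$.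

### 1.3 The involution of the group ring and hermitian matrices

**Definition 1.5.** Let $k=\mathbb Z$ or a field. On $k[G]$, $a\mapsto\bar a$ is the anti-automorphism with $\bar g=g^{-1}$. For a ring $A$ with such an involution, $\mathrm{Sym}(A)=\{a:\bar a=a\}$. A matrix $\delta$ is *hermitian* if $\delta_{ji}=\overline{\delta_{ij}}$.

Let $F=k[G]^n$ have basis $e_1,\dots,e_n$, so that the $ge_i$ form a $k$-basis. A hermitian $n\times n$ matrix $\delta$ gives a $G$-invariant $k$-bilinear form $d_\delta$ on $F$:
$$d_\delta(e_i,ge_j)=\text{coefficient of } g \text{ in } \delta_{ij}.$$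
It is symmetric, since $d_\delta(ge_j,e_i)=d_\delta(e_j,g^{-1}e_i)$ is the coefficient of $g^{-1}$ in $\delta_{ji}$, that is, of $g$ in $\overline{\delta_{ji}}=\delta_{ij}$. Reading this backwards, every invariant symmetric form on $F$ is $d_\delta$ for a unique hermitian $\delta$.

**Example 1.6.** For $n=1$ and $\delta=1$ we get $d_\delta(x,y)=\sum_gx_gy_g$. For $G=\mathbb Z_3=\langle g\rangle$ and $\delta=1+g+g^{-1}$ the Gram matrix of $d_\delta$ in the basis $1,g,g^2$ is the all-ones matrix. If $t$ is an involution, $\delta=t$ gives $d_\delta(x,y)=\sum_kx_ky_{kt}$.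

### 1.4 Framed $G$-links and their linking form

Let $G$ act faithfully on a closed connected oriented 3-manifold $Y$, and let $Y_0$ be the set of points with trivial isotropy. The complement of $Y_0$ is a finite union of circles, a 1-dimensional complex. By general position $Y_0$ is connected and $\pi_1(Y_0)\to\pi_1(Y)$ is onto.

**Definition 1.7.** A *framed $G$-link* $\Lambda\subset Y_0$ is a disjoint union of embedded oriented circles $ge_i$ ($g\in G$, $1\le i\le n$, all distinct), permuted by $G$ in the obvious way, with a $G$-invariant framing. We write $c'$ for the framing push-off of a component $c$.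

Recall linking numbers. If $u,v$ are disjoint 1-cycles, null-homologous over $k$, put $\mathrm{lk}(u,v)=S\cdot v$ for a 2-chain $S$ with $\partial S=u$. Two choices of $S$ differ by a 2-cycle, whose intersection number with the null-homologous $v$ is $0$. Moreover $\mathrm{lk}(u,v)=\mathrm{lk}(v,u)$, and $\mathrm{lk}(u+\partial D,v)=\mathrm{lk}(u,v)+D\cdot v$ whenever both sides make sense.

**Definition 1.8.** Let $F=k[G]^n$ be the free $k$-module on the components of $\Lambda$. For $x=\sum_cx_cc\in F$ put $\Lambda_x=\sum x_cc$ and $\Lambda_x'=\sum x_cc'$. Let $I=\ker(F\to H_1(Y;k))$ and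
$$f_\Lambda(x,y)=\mathrm{lk}(\Lambda_x,\Lambda'_y)\in k\qquad(x,y\in I).\tag{1}$$

The form $f_\Lambda$ is $G$-invariant because $G$ preserves orientation. It is symmetric: $\mathrm{lk}(\Lambda_x,\Lambda_y')=\mathrm{lk}(\Lambda_y',\Lambda_x)$, and sliding both links back along the framing turns this into $\mathrm{lk}(\Lambda_y,\Lambda_x^-)$ with $\Lambda^-$ the push-off in the opposite direction. Rotating that direction through the angle $\pi$ moves $\Lambda^-$ to $\Lambda'$ in the complement of $\Lambda$.

**Example 1.9.** Let $G=\mathbb Z_m=\langle g\rangle$ act freely on $Y=S^1\times S^2$ by $g(\theta,v)=(\theta+2\pi/m,\rho v)$, where $\rho$ is the rotation of $S^2$ by $2\pi/m$ about the vertical axis. Choose $v_0$ on the equator, put $v_j=\rho^jv_0$ and $g^je=S^1\times v_j$, and frame these circles along the equator. Every component maps to the same generator of $H_1(Y;\mathbb Z)=\mathbb Z$, so $I=\{x\in\mathbb Z[G]:\sum x_j=0\}$ is the augmentation ideal. For $x\in I$, the cycle $\Lambda_x$ bounds $S^1\times\zeta$, where $\zeta$ is a 1-chain in $S^2$ with boundary $\sum x_jv_j$. We can choose $\zeta$ to avoid the finitely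 many points $v'_j$. Hence $f_\Lambda=0$.

### 1.5 The conditions (RS) and (F)

**Definition 1.10.** A finite group $G$ satisfies **(RS)** if every element of odd order of $G$ which is conjugate to its inverse is a product of two elements of $\Omega=\{t\in G:t^2=1\}$.

**Example 1.11.** In $\mathbb A_4$ the elements of order 3 are not conjugate to their inverses, and $1=1\cdot1$, so (RS) holds. It fails for the group $\mathbb Z_3\rtimes\mathbb Z_4$ of order 12 in which a generator of $\mathbb Z_4$ inverts $\mathbb Z_3$. An element of order 3 is conjugate to its inverse, but there is only one involution $z$, and $\Omega\Omega=\{1,z\}$.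

**Definition 1.12.** Condition **(F)**: $G$ acts faithfully on a closed connected oriented 3-manifold $M$ such that

* (F1) for each involution $t$, $M^t$ is a single circle containing a point with isotropy group exactly $\langle t\rangle$;
* (F2) each Klein four-subgroup has exactly two fixed points;
* (F3) $G$ has no subgroup $\mathbb Z_2^3$.

**Example 1.13.** By Example 1.4 the action of $\mathbb A_4$ on $S^3$ satisfies (F). The action of $\mathbb Z_2^2=\{\mathrm{diag}(a,a,b,b):a,b=\pm1\}$ on $S^3$ does not: $-1$ has no fixed point, so (F1) fails.

## 2. Which groups act: statements (i), (ii) and Theorems A, B, C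

The only finite nonabelian simple group acting on an integral homology 3-sphere is $\mathbb A_5\cong\mathrm{PSL}(2,5)$. On $\mathbb Z_2$-homology 3-spheres the groups $\mathrm{PSL}(2,q)$, $q$ an odd prime power, are the only candidates among finite nonabelian simple groups, and actions are known to exist for $q=5,7,9,11,13,17,19,23,29$. The paper "Cyclic branched coverings and homology 3-spheres with large group actions" is the source of the following conjecture.

* (i) For all odd prime powers $q$, the group $\mathrm{PSL}(2,q)$ acts on some $\mathbb Z_2$-homology 3-sphere.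
* (ii) All finite groups of odd order act on some $\mathbb Z_2$-homology 3-sphere.

The question is whether each of these is true or false. Both are true, by the following theorems.

**Theorem A.** Let $G$ be a finite group satisfying (RS), acting on a 3-manifold $M$ so that (F) holds. Then $G$ acts on a $\mathbb Z_2$-homology 3-sphere, obtained from $M$ by equivariant surgery on free orbits of circles.

**Theorem B.** Let $G$ be a finite group and $\mathcal P\ne\emptyset$ a finite set of primes not dividing $|G|$. Then $G$ acts freely on a closed connected oriented 3-manifold $M$ with $H_1(M;\mathbb Z)$ finite of order prime to every $p\in\mathcal P$.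

**Theorem C.** For every odd prime power $q$, $\mathrm{PSL}(2,q)$ acts on a $\mathbb Z_2$-homology 3-sphere.

Theorem C is (i). Theorem B with $|G|$ odd and $\mathcal P=\{2\}$ is (ii), even with free actions. Combined with the background quoted above, Theorem C says that the finite nonabelian simple groups acting on $\mathbb Z_2$-homology 3-spheres are exactly the groups $\mathrm{PSL}(2,q)$, $q\ge5$ an odd prime power.

## 3. Linear actions on $S^3$

The first manifold to try is $S^3$ with a finite subgroup of $SO(4)$.

For (i): $\mathrm{PSL}(2,3)\cong\mathbb A_4$ and $\mathrm{PSL}(2,5)\cong\mathbb A_5$ lie in $SO(3)\subset SO(4)$, so $q=3,5$ are settled. Linear actions give nothing more. For $q\ge5$ the group is simple and nonabelian. If it lies in $SO(4)$ it does not contain $-1$, so it embeds in $SO(4)/\{\pm1\}\cong SO(3)\times SO(3)$. One of the two projections is nontrivial on it, hence injective. The only nonabelian simple finite subgroup of $SO(3)$ is $\mathbb A_5$, and $|\mathrm{PSL}(2,q)|=q(q^2-1)/2=60$ forces $q=5$.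

For (ii): $\mathbb Z_a\times\mathbb Z_b$ acts on $S^3\subset\mathbb C^2$ by rotating the two coordinates. But $\mathbb Z_3^3$ is not a subgroup of $SO(4)$. A nontrivial irreducible real representation of an abelian group of odd order is 2-dimensional, a rotation representation with cyclic image. So an abelian subgroup of odd order in $SO(4)$ embeds in a product of two cyclic groups.

The manifolds therefore have to be built. We shall do it by equivariant surgery on framed $G$-links, and the first thing to know is how much of $f_\Lambda$ can be changed at will.

## 4. Three moves that change the linking form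

**Lemma 1.** Let $\Lambda\subset Y_0$ be a framed $G$-link. The following changes of $\Lambda$ keep the homotopy classes of the components in $Y$ (by an equivariant homotopy of the parametrized link, so that $F\to H_1(Y;k)$ and $I$ are unchanged) and change $f_\Lambda$ to $f_\Lambda+d_\delta|_I$:

* (A) for $s=\pm1$, $i\ne j$ and any $g$: $\delta_{ji}=sg$, $\delta_{ij}=sg^{-1}$, other entries $0$; for $i=j$ and $g\neq1$: $\delta_{ii}=s(g+g^{-1})$, other entries $0$;
* (C) $\delta_{ii}=s$, $s=\pm1$, other entries $0$;
* (B) (for $k=\mathbb F_2$) $\delta_{ii}=t$, other entries $0$, if $t$ is an involution and $Y^t$ contains a point with isotropy group exactly $\langle t\rangle$.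

In (A) and (C) the homotopy takes place in $Y_0$.

*Proof.*

**Move (C): twisting a framing.** Add $s$ full twists to the framings of the orbit of $e_i$, with the sign chosen so that $c'$ becomes homologous to $c'+s\mu_c$ in the complement of $\Lambda$, where $\mu_c$ is the meridian of $c$. A chain bounding $\Lambda_x$ meets $\mu_c$ in $x_c$ points, so $f_\Lambda(x,y)$ changes by $s\sum_kx_{ke_i}y_{ke_i}$. This is $d_\delta$ for $\delta_{ii}=s$.

**Move (A): a finger through another strand.** The purpose is to change the linking of two different components, and simultaneously of all their translates, by $s$. Put $e=ge_i$ and $e'=e_j$; under the hypotheses $e\neq e'$.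

Choose a path in the connected set $Y_0\setminus\Lambda$ from $e$ to $e'$. Perturb its image in the 3-manifold $Y_0/G$ to an embedded arc with distinct end points and interior disjoint from $\Lambda/G$; its lift still runs from $e$ to $e'$. A thin band along this arc, starting on a subarc of the first strand, together with a small meridian disc of the second strand, is an embedded disc in $Y_0/G$. Being simply connected, it lifts to a disc $\Delta\subset Y_0$ with pairwise disjoint translates, and $\Delta\cap\Lambda$ consists of an arc of $\partial\Delta\cap e$ and one interior point of $\Delta$ on $e'$. Orient $\Delta$ so that this arc cancels in $e+\partial\Delta$. Then $\Delta\cdot e'=\pm1$. A half twist of the band reverses the orientation with which the meridian disc is attached, so we can arrange $\Delta\cdot e'=s$.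

Replace each $ke$ by $ke+\partial(k\Delta)$. The result is embedded, because the $k\Delta$ are disjoint and meet $\Lambda$ only as described. The change is a homotopy across the discs $k\Delta\subset Y_0$.

For the framing: along an arc a framing can be homotoped to any prescribed one, so, moving the twisting elsewhere, we may assume that the framing of $e$ along $\Delta\cap e$ is normal to $\Delta$. Frame the new arc normally to $\Delta$ too, and extend over the orbit. Let $\Delta'$ be the corresponding push-off of $\Delta$. With $\Lambda^+$ the new link,
$$\Lambda_x^+=\Lambda_x+\partial\sum_kx_{ke}\,k\Delta,\qquad \Lambda_y^{+\prime}=\Lambda_y'+\partial\sum_ky_{ke}\,k\Delta'.$$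
For a small push-off, $\Lambda$ is disjoint from $\Lambda^{+\prime}$. So we may change first the one argument and then the other:
$$f_{\Lambda^+}(x,y)-f_\Lambda(x,y)=\big[\mathrm{lk}(\Lambda_x^+,\Lambda_y^{+\prime})-\mathrm{lk}(\Lambda_x,\Lambda_y^{+\prime})\big]+\big[\mathrm{lk}(\Lambda_x,\Lambda_y^{+\prime})-\mathrm{lk}(\Lambda_x,\Lambda_y')\big],$$
that is,
$$f_{\Lambda^+}(x,y)-f_\Lambda(x,y)=\sum_kx_{ke}\,(k\Delta\cdot\Lambda_y^{+\prime})+\sum_ky_{ke}\,(k\Delta'\cdot\Lambda_x).\tag{2}$$
Near $\partial\Delta$ the push-offs are displaced normally to $\Delta$. Hence $\Delta$ meets $\Lambda^{+\prime}$ only on the push-off of $e'$, and $\Delta'$ meets $\Lambda$ only on $e'$, each with sign $s$. So (2) equals $s\sum_k(x_{ke}y_{ke'}+y_{ke}x_{ke'})$. This form has value $s$ at $(e_j,ge_i)$ if $i\neq j$. If $i=j$, its value at $(e_i,\kappa e_i)$, $\kappa\in G$, is $s[\kappa=g]+s[\kappa=g^{-1}]$, which is $2s$ at $\kappa=g$ when $g^2=1$. In both cases it is $d_\delta$.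

**Move (B): pushing a strand across an axis.** Over $\mathbb F_2$, move (A) with $g=t$ an involution gives $\delta_{ii}=2st=0$. The purpose of (B) is to produce the coefficient $1$ at $t$. Put $e=e_i$ and let $p\in Y^t$ have isotropy $\langle t\rangle$. Near $p$ there are coordinates $(z,u)\in\mathbb C\times\mathbb R$ with $t(z,u)=(-z,u)$, on a $t$-invariant neighborhood disjoint from $\Lambda$ and from its translates by elements outside $\langle t\rangle$.

*The finger.* Choose an arc from $e$ to $p$ with interior in $Y_0\setminus\Lambda$ and embedded image in $Y/G$, which arrives at $p$ along the positive real $z$-axis. (Take a short segment of that axis, join its outer end to $e$ by a path in $Y_0\setminus\Lambda$, and perturb in $Y_0/G$.) Let $\Pi=\{(x+iy,y)\}$, a plane containing the real $z$-axis. For small $\rho>0$ and then small $\nu>0$, push a thin finger of $e$ along the arc, equivariantly and by an isotopy in $Y_0$. Near $p$ let the finger be the band $\{(x+iy,y):x\ge\rho,\ |y|\le2\nu\}$ in $\Pi$. Its tip is at $x=\rho$ and its legs run at $y=\pm2\nu$. The band lies in $\mathrm{Re}\,z>0$, so it is disjoint from its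 image under $t$. Hence the $t$-invariant box
$$\mathcal B=\{|\mathrm{Re}\,z|\le3\rho,\ |\mathrm{Im}\,z|\le\nu,\ |u|\le\nu\}$$
is disjoint from its translates by elements outside $\langle t\rangle$ and meets the link exactly in $\tau\cup t\tau$, where $\tau=\{(\rho+iy,y):|y|\le\nu\}\subset e$.

*The replacement.* Choose a smooth function $\rho(y)$ with $\rho(y)=\rho$ for $|y|\ge\nu/2$, $-2\rho\le\rho(y)<\rho$ for $|y|<\nu/2$, and $\rho(0)=-2\rho$. Replace $\tau$ by $\tau^+=\{(\rho(y)+iy,y)\}$, equivariantly. A point of $\tau^+$ lies on the axis $z=0$ only if $\rho(y)+iy=0$. Points of $\tau^+$ and $t\tau^+$ at the same height $u=y$ coincide only if $\rho(y)+iy=-\rho(y)-iy$, again only if $\rho(y)+iy=0$. This never happens, because $\rho(0)\neq0$. So the new link is embedded and lies in $Y_0$. The straight-line homotopy from $\tau$ to $\tau^+$ crosses the axis; it is a homotopy in $Y$ only, and equivariant.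

*The linking form.* Let $\Delta=\{(x+iy,y):\rho(y)\le x\le\rho,\ |y|\le\nu/2\}\subset\Pi$. Frame $\tau$ and $\tau^+$ normally to $\Pi$ (moving twisting away as before) and let $\Delta'$ be the normal push-off. Comparing points at equal height gives the following.

* $\Delta\cap t\tau$: $x+iy=-\rho-iy$ forces $y=0$ and $x=-\rho$. This is one interior point of $\Delta$, and it is transverse, since $(1,0),(i,1),(-i,1)$ are linearly independent.
* $\Delta\cap t\tau^+$: $x+iy=-\rho(y)-iy$ forces $y=0$ and $x=2\rho\notin[-2\rho,\rho]$; empty.
* $\tau\cap t\tau^+$: forces $y=0$ and $\rho=2\rho$; empty.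

By the third point $\Lambda$ is disjoint from $\Lambda^{+\prime}$, so (2) applies mod 2. The push-off of $\tau^+$ misses $\Delta\subset\Pi$, and so does that of $t\tau^+$; hence $k\Delta\cdot\Lambda_y^{+\prime}=0$. The arc $\tau$ misses $\Delta'$, and $t\tau$ meets it once; hence $k\Delta'\cdot\Lambda_x=x_{kte}$. The change is $\sum_ky_{ke}x_{kte}$, which is $d_\delta$ for $\delta_{ii}=t$ (Example 1.6). $\square$

## 5. Groups of order prime to $p$: boundaries of simply connected 4-manifolds

We prove Theorem B. The plan is to realize $M$ as $\partial W$, with $W$ a simply connected 4-manifold on which $G$ acts freely, and to make the intersection form of $W$ nonsingular mod $p$ by means of Lemma 1.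

**Step 1: a 4-manifold with free $G$-action.** Let $\langle x_1,\dots,x_r\mid w_1,\dots,w_n\rangle$ be a presentation of $G$ with $r\ge1$ and $n\ge r$ (add trivial relators). Let $X_1=\natural_rS^1\times D^3$ be the boundary connected sum. Attach 2-handles along disjoint framed curves in $\partial X_1$ in the classes $w_i$ to get an oriented $X$ with $\pi_1(X)=G$. Let $W$ be its universal cover, $W_1\subset W$ the preimage of $X_1$, and $Y=\partial W_1$; $G$ acts freely on all of these. The map $\pi_1(\partial X_1)\cong\pi_1(X_1)\to G$ is onto, so $Y$ is connected. $W_1$ is a connected 4-dimensional 1-handlebody, so $H_1(Y)\cong H_1(W_1)$ and $H_2(W_1)=0$. The $w_i$ are trivial in $G$, so the attaching curves lift to circles, and these form a framed $G$-link $\Lambda\subset Y=Y_0$ with $n$ orbits.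

**Step 2: $H_2(W)$ is the module $I$.** The handle complex of $W$ is $\mathbb Z[G]^n\to\mathbb Z[G]^r\to\mathbb Z[G]$. Since $H_2(W_1)=0$, the sequence of the pair $(W,W_1)$ gives
$$A:=H_2(W;\mathbb Z)=\ker\big(\mathbb Z[G]^n\to H_1(W_1)=H_1(Y)\big)=I .$$

**Step 3: the intersection form.** We claim
$$\lambda=\eta f_\Lambda,\tag{3}$$
where $\lambda$ is the intersection form on $A$ and $\eta=\pm1$ depends only on orientation conventions. Represent $a\in A$ by cores of handles together with a 2-chain in $Y$ bounding $\Lambda_a$. Represent $b$ by parallel cores with boundary $\Lambda'_b$, then $\Lambda'_b\times[0,1]$ in a collar of $Y$ in $W_1$, then a 2-chain at depth 1. Cores and parallel cores are disjoint. The only intersections are those of the first 2-chain with $\Lambda_b'$, which lies inside the attaching regions, hence in the interior of $W$. Each such point counts with the sign it has in $Y$, times a universal sign.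

**Step 4: the criterion.** Let $p\in\mathcal P$ and $\mathbb F=\mathbb F_p$. As $W$ is simply connected, $H_2(W;\mathbb F)=A\otimes\mathbb F=:A_p$. In the exact sequence
$$H_2(W;\mathbb F)\to H_2(W,\partial W;\mathbb F)\cong\mathrm{Hom}(A_p,\mathbb F)\to H_1(\partial W;\mathbb F)\to H_1(W;\mathbb F)=0\tag{4}$$
the first map is the adjoint of $\lambda$. So $H_1(\partial W;\mathbb F)=0$ if and only if $\lambda$ is nonsingular mod $p$. Also $\partial W$ is connected, since $H_1(W,\partial W;\mathbb F)\cong H^3(W;\mathbb F)=0$ makes $H_0(\partial W;\mathbb F)\to H_0(W;\mathbb F)$ injective, and $H_0(W,\partial W;\mathbb F)\cong H^4(W;\mathbb F)=0$ makes it onto.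

**Example 5.1.** Take $G=\mathbb Z_m=\langle x\mid x^m\rangle$, with $W_1=S^1\times D^3$ and the link of Example 1.9, changed by one move (C) with $s=1$. Then $f_\Lambda(x,y)=\sum x_jy_j$ on the augmentation ideal. In the basis $g^j-g^{j-1}$, $1\le j\le m-1$, its Gram matrix has $2$ on the diagonal and $-1$ next to it, with determinant $m$. By the integral version of (4), $H_1(\partial W;\mathbb Z)$ has order $m$. For $m$ odd, $\mathbb Z_m$ acts freely on this $\mathbb Z_2$-homology sphere. The form that worked is the standard form of $\mathbb Z[G]$ restricted to the augmentation ideal, and this carries over to every $G$.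

**Step 5: a nonsingular form exists on $A_p$.** By Maschke's theorem $\mathbb F[G]$ is semisimple. The sequence
$$0\to A_p\to\mathbb F[G]^n\to\mathbb F[G]^r\to\mathbb F[G]\to\mathbb F\to0$$
is exact, since $W$ is simply connected. Comparing multiplicities of simple modules gives $A_p\cong\mathbb F[G]^{n-r}\oplus\mathcal I$ with $\mathcal I$ the augmentation ideal. The standard form $\langle g,g'\rangle=1$ if $g=g'$ and $0$ otherwise is invariant and nonsingular on $\mathbb F[G]$. So is its restriction to $\mathcal I=(\sum g)^\perp$, because $\langle\sum g,\sum g\rangle=|G|\ne0$ in $\mathbb F$. So $A_p$ carries a nonsingular invariant symmetric form $\beta_p$.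

**Step 6: realizing it.** $A_p$ has an invariant complement in $\mathbb F[G]^n$. Extend $\eta(\beta_p-\lambda)$ by zero on this complement to an invariant symmetric form on $\mathbb F[G]^n$. It is $d_{\delta_p}$ for a hermitian $\delta_p$ over $\mathbb F_p[G]$. Now apply the Chinese remainder theorem to the independent coefficients: those of $\delta_{ij}$ with $i<j$, and in $\delta_{ii}$ those at $1$, at the involutions, and at one element of each pair $g\neq g^{-1}$. This gives a hermitian $\delta$ over $\mathbb Z[G]$ with $\delta\equiv\delta_p$ mod $p$ for all $p\in\mathcal P$ and with even coefficients at involutions in the $\delta_{ii}$. The parity condition costs nothing: if $2\in\mathcal P$ then $|G|$ is odd and there are no involutions; otherwise all $p\in\mathcal P$ are odd. Such a $\delta$ is a sum of matrices as in (A) and (C), since (A) gives $\pm2t$ for an involution $t$.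

Apply these moves to $\Lambda\subset Y$. The homotopies descend to $\partial X_1$, so the attaching curves stay in their free homotopy classes. The new $X$ again has fundamental group $G$, and its universal cover is $W_1$ with 2-handles attached along the new link, with the same $I$. The intersection form is now $\lambda+\eta d_\delta|_A\equiv\lambda+(\beta_p-\lambda)=\beta_p$ mod $p$ for every $p\in\mathcal P$. By Step 4, $M=\partial W$ is connected with $H_1(M;\mathbb F_p)=0$ for all $p\in\mathcal P$. So $H_1(M;\mathbb Z)$ is finite of order prime to each such $p$, and $G$ acts freely on $M$. This proves Theorem B, and with it (ii). $\square$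

## 6. Even order: Klein four-groups, involutions and the loss of semisimplicity

The natural next attempt is to repeat Section 5 for $G=\mathrm{PSL}(2,q)$ and $p=2$. It breaks at three places.

*Free actions are impossible.* Suppose $V\cong\mathbb Z_2^2$ acts freely on a $\mathbb Z_2$-homology sphere. The chain complex of a regular triangulation gives an exact sequence $0\to\mathbb F_2\to C_3\to C_2\to C_1\to C_0\to\mathbb F_2\to0$ with $C_i$ free over $\mathbb F_2V$. Dimension shifting gives $H^{j+4}(V;\mathbb F_2)\cong H^j(V;\mathbb F_2)$ for $j\ge1$. But $\dim H^j(\mathbb Z_2^2;\mathbb F_2)=j+1$ by the Künneth formula, and $2\ne6$. Every $\mathrm{PSL}(2,q)$ contains Klein four-groups (Section 11), so fixed points are forced.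

*Moves (A) and (C) do not reach all hermitian matrices mod 2.* At an involution they change a diagonal coefficient by an even number. Here is a case where this matters even modulo the radical. Let $G=\mathbb A_5\cong\mathrm{SL}(2,4)$ act on $S=\mathbb F_4^2$. The image of $\mathbb F_2[G]$ in $\mathrm{End}(S)$ is $\mathrm{Mat}_2(\mathbb F_4)$. As $G$ preserves the determinant form $b(x,y)=\det(x,y)$, the involution on $\mathrm{Mat}_2(\mathbb F_4)$ is the adjugate
$$\begin{pmatrix}a&b\\c&d\end{pmatrix}\mapsto\begin{pmatrix}d&b\\c&a\end{pmatrix}$$
(signs do not matter in characteristic 2). There are $64$ symmetric elements, those with $a=d$. But $1$ and all elements $g+\bar g=\mathrm{tr}(g)\cdot1$ are scalars, so moves (A) and (C) reach only the four scalars. The symmetric element $t=\begin{pmatrix}1&1\\0&1\end{pmatrix}$ is reached only through move (B), and (B) needs a point fixed by exactly $\langle t\rangle$.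

*Maschke's theorem fails.* Over $\mathbb F_2[G]$ the composition factors of $A_2$ do not determine $A_2$, and $A_2$ need not have an invariant complement, so forms cannot be extended by zero.

Theorem A repairs all three. Condition (F) provides fixed points, which make move (B) available and also make the relevant module projective, even free. Everything is then solved modulo the radical, where the algebra is semisimple again. (RS) is what is needed to lift the solution. The part of the graph of the intersection form is taken over by a Lagrangian in the homology of the boundary of a link exterior.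

## 7. The Lagrangian of a link exterior

From now until the end of Section 10, coefficients are $\mathbb F_2$, $R=\mathbb F_2[G]$, $J=\mathrm{rad}\,R$, $\bar R=R/J$, the pair $(M,G)$ satisfies (F) and $G$ satisfies (RS). If $H_1(M)=0$ there is nothing to do; assume $H_1(M)\ne0$.

**Setup.** Choose loops in $M_0$ generating $H_1(M)$; this is possible as $\pi_1(M_0)\to\pi_1(M)$ is onto. Perturb their images in the 3-manifold $M_0/G$ to a framed embedded link. Its lifts form a framed $G$-link $\Lambda$ with $F=R^n\to H_1(M)$ onto. Let $U\subset M_0$ be an invariant tubular neighborhood of $\Lambda$, and $E=M\setminus\mathrm{int}\,U$, which is connected. With framing longitudes $\ell_c$ and meridians $\mu_c$,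
$$H:=H_1(\partial U)=F\oplus F^*,\quad F^*=\mathrm{Hom}(F,\mathbb F_2),\qquad (x,\varphi)=\sum x_c\ell_c+\sum\varphi(c)\mu_c,$$
and the intersection form is
$$\omega((x,\varphi),(y,\psi))=\varphi(y)+\psi(x).\tag{5}$$
Let $L=\ker(H_1(\partial E)\to H_1(E))$. It is a $G$-submodule. By the classical "half lives, half dies" theorem, $L$ is $\omega$-isotropic and $\dim L=\frac12\dim H=\dim F$.

**Example 7.1.** Let $G=1$, $M=S^1\times S^2$, $\Lambda=S^1\times\mathrm{pt}$. Then $I=0$, and the meridian bounds $\mathrm{pt}\times(S^2\setminus\text{disc})$ in $E$, so $L=0\oplus F^*$. Let instead $M=S^3$ and let $\Lambda$ be an unknot with framing number $a$. Then $I=F$, and the curve bounding in $E$ is $\ell+a\mu$ mod 2, so $L=\{(x,ax)\}$ is the graph of $f_\Lambda$.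

**Step (a): describing $L$ by $f_\Lambda$.** We claim
$$L=\{(x,\varphi):x\in I,\ \varphi(y)=f_\Lambda(x,y)\ \text{for all }y\in I\}.\tag{6}$$
Take $\ell_c$ on $\partial U$ in the framing direction. Realize the push-off $c'$ inside $U$ at half radius in the opposite direction; rotating the framing by the constant angle $\pi$ does not change linking numbers. Let $(x,\varphi)\in L$ bound a chain in $E$. Together with the radial annuli from the $\ell_c$ to the cores and with meridian discs, this chain bounds $\Lambda_x$. So $x\in I$. The total chain meets $\Lambda_y'$ only in the meridian discs, in $\sum_c\varphi(c)y_c=\varphi(y)$ points. This proves "$\subset$". The right side of (6) has dimension $\dim I+(\dim F-\dim I)=\dim F=\dim L$, so equality holds.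

**Step (b): an exact sequence for $L$.** There is an exact sequence of $R$-modules
$$0\to H_2(M)\to L\to F\to H_1(M)\to0,\qquad L\cong H_2(M,\Lambda).\tag{7}$$
With $H_2(M,\Lambda)$ in place of $L$ this is the sequence of the pair, since $H_2(\Lambda)=0$, $H_1(\Lambda)=F$ and $F\to H_1(M)$ is onto. As $\dim H_2(M)=\dim H_1(M)$, it gives $\dim H_2(M,\Lambda)=\dim F=\dim L$. The map $H_2(M,\Lambda)\cong H_2(E,\partial E)\to H_1(\partial E)$ has image $L$, so it is an isomorphism onto $L$.

**Step (c): $H_1(\partial E)\to H_1(E)$ is onto.** Since $H_1(\Lambda)\to H_1(M)$ is onto, $H_1(E,\partial E)\cong H_1(M,\Lambda)$ injects into $H_0(\Lambda)=H_0(\partial E)$ by the boundary map. Hence $H_1(E)\to H_1(E,\partial E)$ is zero, and the claim follows.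

**Step (d): when surgery succeeds.** *If $L\cap(F\oplus0)=0$, then surgery along $\Lambda$ gives a $\mathbb Z_2$-homology sphere $M_\Lambda$ with faithful $G$-action.* $M_\Lambda$ is $E$ with solid tori glued in whose meridians are the $\ell_c$. $G$ permutes these solid tori freely, since no component of $\Lambda$ has a nontrivial stabilizer, so the action extends smoothly. $M_\Lambda$ is closed, connected and oriented, and the action is faithful because it is faithful on $E$. By (c), $H_1(M_\Lambda)=H_1(E)/\langle\ell_c\rangle=H/(L+(F\oplus0))$. Both summands have dimension $\frac12\dim H$ and they meet in $0$, so this quotient is $0$. Hence $H_1(M_\Lambda;\mathbb Z)$ is finite of odd order.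

**Step (e): what remains.** Moves of Lemma 1 keep $I$ and the surjection $F\to H_1(M)$. If they change $f_\Lambda$ by $d_\delta$, then by (6) $L$ becomes $\{(x,\varphi+d_\delta(x,\cdot)):(x,\varphi)\in L\}$. *Every* hermitian $\delta$ over $R$ can be realized: off-diagonal entries by (A), and $\mathrm{Sym}(R)$ is spanned by $1$ (move (C)), the elements $g+g^{-1}$ (move (A)) and the involutions (move (B), available by (F1)). The new $L$ meets $F\oplus0$ trivially if and only if the old $L$ meets
$$\Gamma_\delta:=\{(x,d_\delta(x,\cdot)):x\in F\}$$
trivially, since $\varphi+d_\delta(x,\cdot)=0$ means $\varphi=d_\delta(x,\cdot)$. So by (d) Theorem A follows from: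

**Claim.** There is a hermitian matrix $\delta$ over $R$ with $L\cap\Gamma_\delta=0$.

## 8. The module $L$ is free

This section replaces Step 5 of Section 5: we find the isomorphism type of $L$ without semisimplicity.

**Lemma 2.** $L$ is a projective $R$-module.

*Proof.*

**Step 1: reduction to small subgroups.** Chouinard's theorem (J. Pure Appl. Algebra 7 (1976) 287–302) says that a module over $kG$, $\mathrm{char}\,k=p$, is projective if and only if its restrictions to all elementary abelian $p$-subgroups are. So it suffices that $L|_V$ is projective for each elementary abelian 2-subgroup $V\neq1$. By (F3), $V$ is $\mathbb Z_2$ or $\mathbb Z_2^2$.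

**Step 2: a relative complex of free $V$-modules.** Choose $x\neq y$ in $M^V$, with $\{x,y\}=M^V$ if $V=\mathbb Z_2^2$; this uses (F1) and (F2). The singular set $Z=\bigcup_{1\ne v\in V}M^v$ is one circle, or three circles meeting pairwise exactly in $\{x,y\}$, because a point fixed by two involutions of $V$ is fixed by $V$. Let $M'$ be $M$ minus a small open $V$-invariant ball around $y$, disjoint from $U$, whose boundary sphere meets $Z$ transversely. Then $Z'=Z\cap M'$ is a union of one or three arcs through $x$ meeting only in $x$, so $H_*(Z',x)=0$.

Triangulate $M'\setminus\mathrm{int}\,U$ $V$-equivariantly. A simplex mapped to itself by some $v\ne1$ lies in $Z'$. Hence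
$$C_*=C_*(M'\setminus\mathrm{int}\,U,\ \partial U\cup Z')$$
consists of free $\mathbb F_2V$-modules in degrees $0,\dots,3$. By excision its homology is $H_*(M',U\cup Z')\cong H_*(M',\Lambda\cup x)$.

**Step 3: its homology.** The map $H_3(M)\to H_3(M,M')=\mathbb F_2$ is an isomorphism and $H_i(M,M')=0$ for $i\neq3$. So $H_3(M')=0$ and $H_i(M')\cong H_i(M)$ for $i\le2$. We get four statements.

* $H_2(M',\Lambda\cup x)\cong H_2(M,\Lambda\cup x)$ by the five lemma; this is $\cong H_2(M,\Lambda)$ because $H_i(\Lambda\cup x,\Lambda)=H_i(x)=0$ for $i=1,2$; and this is $\cong L$ by (7). All isomorphisms are over $V$.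
* $H_3(M',\Lambda\cup x)=0$, as it lies between $H_3(M')=0$ and $H_2(\Lambda\cup x)=0$.
* $H_0(M',\Lambda\cup x)=0$, as $M'$ is connected.
* $H_1(\Lambda)\to H_1(M')$ is onto, so $H_1(M',\Lambda\cup x)=\ker(H_0(\Lambda)\oplus\mathbb F_2\to\mathbb F_2)$. The coordinate in $\mathbb F_2=H_0(x)$ is determined by the other one, so this is $\cong H_0(\Lambda)=R^n|_V$, which is free.

The two fixed points do the work. Without $x$, $H_1$ would be $K=\ker(R^n\to\mathbb F_2)$, which is not projective over $V$. If it were, it would be injective, the sequence $0\to K\to R^n\to\mathbb F_2\to0$ would split, and $\mathbb F_2$ would be projective over $\mathbb F_2V$, impossible in dimension $1$. Without removing the ball around $y$, $H_3$ would be $\mathbb F_2$.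

**Step 4: reading off $L$.** Let $Z_i,B_i$ be the cycles and boundaries of $C_*$. $C_1\to C_0$ is onto and $C_0$ is free, so $Z_1$ is projective. $Z_1/B_1=H_1$ is free, so $B_1$ is a direct summand of $Z_1$, hence projective. $C_2\to B_1$ is onto, so $Z_2$ is projective. As $H_3=0$, $B_2\cong C_3$ is free, hence injective ($\mathbb F_2V$ is self-injective), hence a direct summand of $Z_2$. So $L\cong Z_2/B_2$ is projective over $\mathbb F_2V$. $\square$

**Lemma 3.** $L\cong F$.

*Proof.* Recall that Brauer characters are functions on the elements of odd order, additive in exact sequences. That of a permutation module counts fixed points, and two modules have the same Brauer character if and only if they have the same composition factors over $\bar{\mathbb F}_2$.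

Let $g$ have odd order. The alternating sum of the Brauer characters of the $H_i(M)$ at $g$ equals that of the simplicial chain modules of a $G$-triangulation, that is, $\chi(M^g)$. This is $0$, since $M^g$ is a closed manifold all of whose components have dimension 1 (or 3, if $g=1$). $H_0$ and $H_3$ are trivial modules, so their contributions cancel, and $H_1(M)$, $H_2(M)$ have equal Brauer characters. By (7) so do $L$ and $F$.

Over $\bar{\mathbb F}_2$, projective modules with equal Brauer characters are isomorphic: their composition multiplicities are the images of the multiplicities of the indecomposable projectives under the Cartan matrix, which is nonsingular (Brauer). Both modules are projective (Lemma 2), so $L\otimes\bar{\mathbb F}_2\cong F\otimes\bar{\mathbb F}_2$. By the Noether–Deuring theorem $L\cong F$ over $\mathbb F_2$. $\square$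

## 9. Lifting symmetric elements modulo the radical

The Claim will be solved over $\bar R$. A hermitian matrix over $\bar R$ must then be lifted to a hermitian matrix over $R$. Off the diagonal this is trivial. On the diagonal it asks that $\mathrm{Sym}(R)\to\mathrm{Sym}(\bar R)$ be onto, and this is where (RS) enters.

Since $\bar J=J$, the involution passes to $\bar R$, a product of simple algebras $\mathrm{End}_E(S)$, with $S$ a simple $R$-module and $E=\mathrm{End}_R(S)$ a finite field. The involution permutes the factors.

**Step 1: an invariant form on $S$.** Let $A=\mathrm{End}_E(S)$ be stable under the involution, and let $\sigma$, $\sigma^2=1$, be the induced automorphism of its center $E$. We want a nondegenerate form $b:S\times S\to E$, linear in the first and $\sigma$-linear in the second variable, with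
$$b(ax,y)=b(x,\bar ay)\quad(a\in A),\qquad b(y,x)=\sigma b(x,y).\tag{8}$$
$\mathrm{Hom}_E(S,E)$ is an $A$-module via $(a\xi)(z)=\xi(\bar az)$. It has the dimension of $S$, so it is simple and isomorphic to $S$. Let $y\mapsto b(\cdot,y)$ be an isomorphism. Then $b(x,ay)=b(\bar ax,y)$. An $e\in E$ acts on $\mathrm{Hom}_E(S,E)$ as multiplication by $\sigma(e)$, so $b$ is $\sigma$-linear in $y$. Such a $b$ is unique up to a factor in $\mathrm{End}_A(S)^\times=E^\times$.

The form $b'(x,y)=\sigma b(y,x)$ has the same properties: it is linear in $x$ and $\sigma$-linear in $y$, and $b'(ax,y)=\sigma b(y,ax)=\sigma b(\bar ay,x)=b'(x,\bar ay)$. So $b'=cb$ with $c\in E^\times$. From $b''=b$ and $b''=\sigma(c)b'=c\,\sigma(c)b$ we get $c\,\sigma(c)=1$. If $\sigma\neq1$, Hilbert 90 gives $c=e/\sigma(e)$, and $(eb)'=\sigma(e)cb=eb$, so we replace $b$ by $eb$. If $\sigma=1$, then $c^2=1$, so $c=1$ in characteristic 2. In both cases (8) can be arranged. Also $b(gx,gy)=b(x,\bar ggy)=b(x,y)$: $b$ is $G$-invariant.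

**Lemma 4.** Let $k$ be algebraically closed of characteristic 2 and $T$ a self-dual simple $kG$-module. Then $\mathrm{tr}_T(g)\neq0$ for some $g$ of odd order conjugate to $g^{-1}$.

*Proof.* By Brauer, the trace functions $\mathrm{tr}_{T'}$ of the simple $kG$-modules $T'$, restricted to the elements of odd order, form a basis of the $k$-valued class functions there. Suppose $\mathrm{tr}_T$ vanishes on the real classes, those with $C=C^{-1}$. As $T\cong T^*$, $\mathrm{tr}_T$ is invariant under $g\mapsto g^{-1}$. So $\mathrm{tr}_T=f+f^\iota$ with $f^\iota(g)=f(g^{-1})$ and $f$ supported on one class from each pair $C\ne C^{-1}$. Write $f=\sum c_{T'}\mathrm{tr}_{T'}$. Then $\mathrm{tr}_T=\sum c_{T'}(\mathrm{tr}_{T'}+\mathrm{tr}_{T'^*})$. On the right, $\mathrm{tr}_T$ has coefficient $c_T+c_{T^*}=2c_T=0$; on the left it has coefficient $1$. This is a contradiction. $\square$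

**Lemma 5.** Given (RS), $\mathrm{Sym}(R)\to\mathrm{Sym}(\bar R)$ is onto. Hence every hermitian matrix over $\bar R$ lifts to a hermitian matrix over $R$.

*Proof.* Let $N$ be the image. It is additive, contains all $a+\bar a$ ($a\in\bar R$), and is closed under $s\mapsto cs\bar c$ ($c\in\bar R$), as one sees by lifting $a$ and $c$. Taking for $c$ the (symmetric) central idempotents of the indecomposable involution-stable factors, we see that $N$ is the product of its projections to these factors. So we treat one factor at a time.

**Case 1: a swapped pair $A\times\bar A$.** A symmetric element is $(a,\bar a)=(a,0)+\overline{(a,0)}\in N$.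

**Case 2: $A$ stable, $\sigma\neq1$.** Choose $c\in E$ with $c+\sigma(c)=1$. For $s\in\mathrm{Sym}(A)$, $\overline{cs}=s\,\sigma(c)=\sigma(c)s$, so $s=cs+\overline{cs}\in N$.

**Case 3: $A$ stable, $\sigma=1$, $b$ not alternating.** Now $b$ is a symmetric bilinear form in characteristic 2, so $x\mapsto\sqrt{b(x,x)}$ is $E$-linear, and it is $G$-invariant. Its kernel is a proper submodule of $S$, so it is $0$. Thus $\dim_ES=1$, and $G$ acts by scalars $c$. Invariance of this injective functional gives $c=1$. So $S=\mathbb F_2$ is trivial, and the factor is $\mathbb F_2$, spanned by the image of $1\in\mathrm{Sym}(R)$.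

**Case 4: $A$ stable, $\sigma=1$, $b$ alternating.** For $a\in\mathrm{Sym}(A)$ the form $b(x,ay)$ is symmetric, because $b(y,ax)=b(ay,x)=b(x,ay)$. So $b(x,ax)=\ell_a(x)^2$ with $\ell_a\in\mathrm{Hom}_E(S,E)$, and $a\mapsto\ell_a$ is additive.

*Elements with $\ell_a=0$ lie in $N$.* The form $b(x,ay)$ is then alternating, so it is $\beta+\beta^T$ for a bilinear form $\beta$, and $\beta(x,y)=b(x,cy)$ for some $c\in A$ since $b$ is nondegenerate. As $\beta^T(x,y)=b(y,cx)=b(cx,y)=b(x,\bar cy)$, we get $a=c+\bar c\in N$.

*One element with $\ell_a\neq0$ suffices.* We have $b(x,ca\bar cx)=b(\bar cx,a\bar cx)$, so $\ell_{ca\bar c}=\ell_a\circ\bar c$. If some $a\in N\cap A$ has $\ell_a\ne0$, then $\ell_a\circ\bar c$, $c\in A$, runs through all of $\mathrm{Hom}_E(S,E)$. So for every $a'\in\mathrm{Sym}(A)$ there is $a''\in N\cap A$ with $\ell_{a''}=\ell_{a'}$. Then $a'-a''$ has $\ell=0$ and lies in $N$, so $a'\in N$.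

*Such an element exists.* Suppose not. Every $t\in\Omega$ is symmetric, so $b(x,tx)=0$ for all $x\in S$, $t\in\Omega$. Let $s,t\in\Omega$ and let $P,Q$ be the Gram matrices of $b(\cdot,s\,\cdot)$ and $b(\cdot,t\,\cdot)$. They are alternating and invertible. With $D$ the Gram matrix of $b$ and $[s],[t]$ the matrices of $s,t$ we have $P=D[s]$, so $P[s]=D$ and $Q=D[t]=P[st]$. Since $P$ is symmetric, $P^{-1}=P^{-1}P(P^{-1})^T$, which is congruent to $P$ and hence alternating. A product of two alternating matrices $X,Y$ has trace $\sum_{i<j}2X_{ij}Y_{ij}=0$ in characteristic 2. Hence $\mathrm{tr}_S(st)=\mathrm{tr}(P^{-1}Q)=0$ for all $s,t\in\Omega$.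

Let $\bar E$ be an algebraic closure of $E$ and $T=S\otimes_E\bar E$. It is simple, because $R\to\mathrm{End}_E(S)$ is onto, and self-dual by $b$. By (RS) every $g$ of odd order that is conjugate to $g^{-1}$ is a product $st$, so $\mathrm{tr}_T(g)=0$. This contradicts Lemma 4.

For matrices, lift the diagonal entries by the first part and the entries above the diagonal arbitrarily; the entries below are then determined. $\square$

## 10. Graphs transverse to the Lagrangian

We prove the Claim of Section 7, and so Theorem A.

**Step 1: an $R$-valued form.** Put $h(u,v)=\sum_g\omega(u,gv)g\in R$ for $u,v\in H$. From the invariance and symmetry of $\omega$,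
$$h(au,bv)=a\,h(u,v)\,\bar b,\qquad h(v,u)=\overline{h(u,v)}.$$
For example, $h(ku,v)=\sum\omega(u,k^{-1}gv)g=k\,h(u,v)$ and $h(u,kv)=\sum\omega(u,gkv)g=h(u,v)k^{-1}$. Let $e_i^*\in F^*$ be $1$ on $e_i$ and $0$ on the other components. By (5), $h(e_i,e_j)=h(e_i^*,e_j^*)=0$ and $h(e_i,e_j^*)=\delta_{ij}$ (Kronecker). Since $L$ is an isotropic submodule, $h(L,L)=0$. Since $d_\delta(e_i,\cdot)=\sum_j\delta_{ij}e_j^*$ for a hermitian matrix $\delta$, $\Gamma_\delta$ is the submodule generated by the $e_i+\sum_j\delta_{ij}e_j^*$.

**Step 2: reduction modulo $J$.** As $J=\bar J$, $h$ induces a hermitian form on $\bar H=H/JH=\bar F\oplus\bar F^*$, both summands $\cong\bar R^n$. $L$ is projective, hence injective ($R$ is self-injective), hence a direct summand of $H$. So its image $\bar L\subset\bar H$ is $L/JL\cong\bar R^n$ (Lemma 3), and $\bar L$ is isotropic. For hermitian $\bar\delta$ over $\bar R$ let $\Gamma_{\bar\delta}\subset\bar H$ be generated by the $e_i+\sum_j\bar\delta_{ij}e_j^*$.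

*It suffices to find $\bar\delta$ with $\bar L\cap\Gamma_{\bar\delta}=0$.* Then $\bar L\oplus\Gamma_{\bar\delta}=\bar H$ by dimension. Lift $\bar\delta$ to a hermitian $\delta$ by Lemma 5. Then $L+\Gamma_\delta+JH=H$, so $L+\Gamma_\delta=H$ by Nakayama's lemma. As $\dim L+\dim\Gamma_\delta=\dim H$, we get $L\cap\Gamma_\delta=0$.

Everything over $\bar R$ splits along the indecomposable involution-stable factors, whose central idempotents are symmetric. Fix such a factor $B$ and drop the bars: $F=B^n$ with basis $e_i$, $F^*=B^n$ with basis $e_j^*$, $L\cong B^n$ isotropic in $F\oplus F^*$. *All $B$-modules are now semisimple.* In this section $I$ denotes the projection of $L$ to $F$.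

**Step 3: the form carried by $L$.** Put $I^\perp=\{\varphi\in F^*:h(\varphi,I)=0\}$. If $(0,\varphi)\in L$ and $(y,\psi)\in L$, isotropy gives $h(\varphi,y)=0$; so $L\cap F^*\subset I^\perp$. Hence
$$f(x,y):=h(\varphi,y)\qquad((x,\varphi)\in L,\ y\in I)$$
is well defined. For $(x,\varphi),(y,\psi)\in L$ isotropy reads $h(\varphi,y)=h(x,\psi)=\overline{h(\psi,x)}$. So $f$ is a $B$-valued hermitian form on $I$.

**Step 4: a nondegenerate hermitian form on $I$ is enough.** Suppose $I$ carries a nondegenerate $B$-valued hermitian form $\kappa$. Extend $\kappa+f$ by zero on a complement of $I$ in $F$ to a hermitian form $d$ on $F$, and let $\delta_{ij}=d(e_i,e_j)$. Let $(x,\varphi)\in\Gamma_\delta$, $x=\sum a_ie_i$, so $\varphi=\sum a_i\delta_{ij}e_j^*$. For $y=\sum b_je_j$ we get $h(\varphi,y)=\sum a_i\delta_{ij}\bar b_j=d(x,y)$. If also $(x,\varphi)\in L$, then $x\in I$ and for all $y\in I$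
$$f(x,y)=h(\varphi,y)=d(x,y)=\kappa(x,y)+f(x,y).$$
So $\kappa(x,\cdot)=0$, $x=0$, and then $\varphi=0$. Thus $L\cap\Gamma_\delta=0$. It remains to find $\kappa$.

**Step 5: $\kappa$ when $B=\mathrm{End}_E(S)$ is simple.** Here $I\cong S^j$ for some $j$, and it suffices to treat $S$ and take an orthogonal sum. With $b$ as in (8) put $\kappa(x,y)=[z\mapsto b(z,y)x]\in B$. Then $\kappa(ax,y)=a\kappa(x,y)$, and $\kappa(x,ay)=\kappa(x,y)\bar a$ because $b(z,ay)=b(\bar az,y)$. Further
$$b(\kappa(x,y)z,w)=b(z,y)\,b(x,w),\qquad b(z,\kappa(y,x)w)=b(z,b(w,x)y)=\sigma(b(w,x))\,b(z,y)=b(x,w)\,b(z,y).$$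
These are equal, so $\overline{\kappa(x,y)}=\kappa(y,x)$. If $\kappa(x,y)=0$ for all $y$, then $x=0$.

**Step 6: $\kappa$ when $B=A\times A'$ is a swapped pair.** Let $A=\mathrm{End}_E(S)$, $A'=\bar A$, $\dim_ES=m$. The simple $A'$-module is $S'=\mathrm{Hom}_E(S,E)$ with $(\bar a\xi)(z)=\xi(az)$. Let $I\cong S^i\oplus S'^{\,i'}$.

*First, $i=i'$.* For $\varphi=\sum a_je_j^*$ with $a_j\in A$ and $y=\sum b_je_j$ we have $h(\varphi,y)=\sum a_j\bar b_j$, which involves only the $A'$-components of the $b_j$. So the $A$-part of $I^\perp$ consists of the rows $(a_j)\in A^n$ with $\sum a_j\bar b_j=0$ for all $(b_j)$ in the $A'$-part of $I$. The columns $(\bar b_j)$ form a right $A$-submodule of $A^{n\times1}=\mathrm{Mat}_{nm\times m}(E)$, of length $i'$. Multiplying on the right by matrix units, we can isolate any column and move it to any position. So such a submodule consists of all matrices with columns in a subspace $W\subset E^{nm}$. Simple right $A$-modules have dimension $m$ over $E$, so $\dim W=i'$. The annihilator consists of the matrices in $\mathrm{Mat}_{m\times nm}(E)$ with rows in $W^\perp$, a left module $\cong S^{nm-i'}$.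 Now $L\cong B^n$ contains $S$ exactly $mn$ times. From $0\to L\cap F^*\to L\to I\to0$ and $L\cap F^*\subset I^\perp$ we get $mn\le(mn-i')+i$, that is, $i'\le i$. Exchanging the roles of $A$ and $A'$ gives $i\le i'$.

*Now the form.* On $S\oplus S'$ put $\kappa(x,\xi)=[z\mapsto\xi(z)x]\in A$, $\kappa(\xi,x)=\overline{\kappa(x,\xi)}\in A'$, and $\kappa=0$ on $S\times S$ and $S'\times S'$. Since $\kappa(ax,\xi)=a\kappa(x,\xi)$ and $\kappa(x,\bar a\xi)=\kappa(x,\xi)a$, this is a hermitian form. If $\kappa(x+\xi,\cdot)=0$, then $\kappa(x,\xi')=0$ for all $\xi'\in S'$, so $x=0$, and $\kappa(y,\xi)=0$ for all $y\in S$, so $\xi=0$. Take the orthogonal sum of $i$ copies.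

This proves the Claim and Theorem A. $\blacksquare$

## 11. Involutions, Klein four-groups and real elements of $\mathrm{PSL}(2,q)$

For $q=3$, $\mathrm{PSL}(2,3)\cong\mathbb A_4\subset SO(3)$ acts on $S^3$. Let $q\ge5$, $G=\mathrm{PSL}(2,q)$, $q\equiv\varepsilon=\pm1$ mod 4, and $m=(q-\varepsilon)/2$, which is even. For $q=5$ we have $\varepsilon=1$, $m=2$; for $q=7$, $\varepsilon=-1$, $m=4$.

If $x\in SL(2,q)$ and $x^2=1$, then $x$ is diagonalizable with eigenvalues $\pm1$ and determinant $1$, so $x=\pm1$. Hence the involutions of $G$ are the images of the $x\in SL(2,q)$ with $x^2=-1$. By Cayley–Hamilton, $x^2-\mathrm{tr}(x)x+1=0$, so this condition means $\mathrm{tr}\,x=0$. We collect what is needed for (F) and (RS).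

**Fact 1.** *All involutions are conjugate.* A matrix with $x^2=-1$ and determinant 1 has characteristic polynomial $X^2+1$ and is not scalar (a scalar of trace $0$ is $0$). So all such matrices are conjugate in $GL(2,q)$. The centralizer of $x$ is $\mathbb F_q[x]^\times$, on which the determinant is the norm of the étale algebra $\mathbb F_q[x]$ ($\mathbb F_q\times\mathbb F_q$ or $\mathbb F_{q^2}$). This norm is onto $\mathbb F_q^\times$. Correcting the conjugating matrix by an element of the centralizer, we may take it in $SL(2,q)$.

**Fact 2.** *For an involution $h$, $C=C_G(h)$ is dihedral of order $2m$; its cyclic subgroup $\mathbb Z_m$ contains $h$, and all elements of $C\setminus\mathbb Z_m$ are involutions inverting $\mathbb Z_m$* (for $m=2$: $C=\mathbb Z_2^2$ and $\mathbb Z_m=\langle h\rangle$). Let $x$ be a lift of $h$. Then $C$ is the image of $\{g\in SL(2,q):gxg^{-1}=\pm x\}$. Those with sign $+$ are the norm-one elements of $\mathbb F_q[x]$. If $\varepsilon=1$ then $-1$ is a square, $\mathbb F_q[x]\cong\mathbb F_q\times\mathbb F_q$, and they form a cyclic group of order $q-1$; if $\varepsilon=-1$ they form the cyclic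 group of norm-one elements of $\mathbb F_{q^2}$, of order $q+1$. So the order is $q-\varepsilon$ and the image in $G$ is $\mathbb Z_m\ni h$. Those with sign $-$ exist by Fact 1, since $(-x)^2=-1$. They act on $\mathbb F_q[x]$ by its nontrivial automorphism, hence invert norm-one elements. They have trace $0$ because $g=-xgx^{-1}$, so $g^2=-1$.

**Fact 3.** *(F3) holds.* A subgroup $\mathbb Z_2^3$ would lie in $C_G(h)$ for each of its involutions $h$, and would meet $\mathbb Z_m$, of index 2, in a noncyclic group.

**Fact 4.** *A Sylow 2-subgroup is dihedral of order divisible by $4$ (possibly Klein).* It has a central involution, so by Fact 1 it lies in a conjugate of $C$; and $C$ is dihedral of order $2m$ with $m$ even.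

**Fact 5.** *Lifts $\mathbf i,\mathbf j$ of two distinct commuting involutions anticommute.* We have $\mathbf{ij}=\pm\mathbf{ji}$. With sign $+$, $(\mathbf{ij})^2=\mathbf i^2\mathbf j^2=1$, so $\mathbf{ij}=\pm1$, and the two involutions would coincide.

**Fact 6.** *Every Klein four-group $V$ lies in a subgroup isomorphic to $\mathbb A_4$.* With $\mathbf i,\mathbf j$ as in Fact 5 put $\mathbf k=\mathbf{ij}$ and $w=-\frac12(1+\mathbf i+\mathbf j+\mathbf k)$. The elements $\mathbf i,\mathbf j,\mathbf k$ have trace $0$, so their adjugates are their negatives, and
$$\det w=\tfrac14(1+\mathbf i+\mathbf j+\mathbf k)(1-\mathbf i-\mathbf j-\mathbf k)=\tfrac14\cdot4=1,\qquad \mathrm{tr}\,w=-1.$$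
So $w^2+w+1=0$ and $w^3=1$. Since $1,\mathbf i,\mathbf j,\mathbf k$ are linearly independent, $w\ne\pm1$. From $\mathbf{ji}=-\mathbf k$, $\mathbf{ki}=\mathbf j$, $\mathbf{jk}=\mathbf i$, $\mathbf{kj}=-\mathbf i$ we compute
$$(1+\mathbf i+\mathbf j+\mathbf k)\mathbf i=\mathbf i-1-\mathbf k+\mathbf j=\mathbf j(1+\mathbf i+\mathbf j+\mathbf k),$$
$$(1+\mathbf i+\mathbf j+\mathbf k)\mathbf j=\mathbf j+\mathbf k-1-\mathbf i=\mathbf k(1+\mathbf i+\mathbf j+\mathbf k).$$
So $w\mathbf i=\mathbf jw$ and $w\mathbf j=\mathbf kw$. The image of $w$ has order 3 and permutes the involutions of $V$ cyclically, and $\langle V,w\rangle$ has image $V\rtimes\mathbb Z_3\cong\mathbb A_4$.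

**Fact 7.** *(RS) holds.* For $g=1$ write $1=1\cdot1$. Let $g\ne1$ have odd order, with lift $\hat g$. It is enough to find an involution $r$ inverting $g$: then $g=(gr)r$ and $(gr)^2=g\cdot rgr=1$.

*Distinct eigenvalues.* Then $K=\mathbb F_q[\hat g]$ is étale of degree 2; let $z\mapsto\bar z$ be its conjugation. Since $\mathbb F_q^2\cong K$ as a $K$-module, conjugation on $K$ gives an invertible $u_0$ with $u_0z=\bar zu_0$ for all $z\in K$. All matrices with this property form $Ku_0$, because $K$ is its own centralizer. As the norm is onto, some $u\in Ku_0$ has $\det u=1$. Choose an invertible $z\in K$ with $\bar z=-z$. Then $uz=-zu$, so $u=-zuz^{-1}$, $\mathrm{tr}\,u=0$ and $u^2=-1$. The image $r$ of $u$ is an involution, and it inverts $g$ since $u\hat gu^{-1}=\overline{\hat g}=\hat g^{-1}$.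

*A repeated eigenvalue.* It is $\pm1$, so $g$ is conjugate to the image of $n=\begin{pmatrix}1&a\\0&1\end{pmatrix}$, $a\neq0$. If $g$ is conjugate to its inverse, there is $u\in SL(2,q)$ with $unu^{-1}=\pm n^{-1}$, with sign $+$ by traces. Then $u$ preserves the unique line fixed by $n$, so it is upper triangular with diagonal $(s,s^{-1})$, and $s^2a=-a$, so $s^2=-1$. The image of $\mathrm{diag}(s,s^{-1})$ is an involution inverting the image of $n$.

## 12. An equivariant handlebody with free boundary action

It remains to construct $M$ satisfying (F). The circle $M^h$ must be invariant under the dihedral group $C$. The plan is to let two involutions generating $C$ act on it as reflections at two points $x$ and $y$, and to put tetrahedral balls around these points.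

**Step 1: balls and handles.** Fix an involution $h$, $C=C_G(h)$. Choose involutions $r_1,r_2\in C\setminus\mathbb Z_m$ with $\langle r_1r_2\rangle=\mathbb Z_m$ (take any $r_1$, and $r_2=r_1c_0$ with $c_0$ a generator of $\mathbb Z_m$), so that $\langle r_1,r_2\rangle=C$. Put $V_x=\langle h,r_1\rangle$, $V_y=\langle h,r_2\rangle$, and choose subgroups $A_x\supset V_x$, $A_y\supset V_y$ isomorphic to $\mathbb A_4$ (Fact 6). Let $D_x,D_y$ be 3-balls with centers $x,y$ on which $A_x,A_y$ act as tetrahedral rotation groups. Start with $G\times_{A_x}D_x\sqcup G\times_{A_y}D_y$ and attach equivariant 1-handles: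

* $G\times_{\langle h\rangle}(D^1\times D^2)$, with $h$ rotating $D^2$ by $\pi$, joining an $h$-fixed point $p_x\in\partial D_x$ to an $h$-fixed point $p_y\in\partial D_y$;
* for a subgroup $\langle c\rangle\subset A_x$ of order 3, $G\times_{\langle c\rangle}(D^1\times D^2)$ joining the two $c$-fixed points of $\partial D_x$; similarly for $A_y$.

The stabilizers in $A_x$ of $p_x$ and of the $c$-fixed points are exactly $\langle h\rangle$ and $\langle c\rangle$, so small invariant discs around these points give embedded attaching regions. The two $c$-fixed points lie in different $A_x$-orbits (they are a vertex direction and a face-center direction of a tetrahedron).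

**Step 2: orientations.** We check that the attaching maps can be equivariant and compatible with orientations. The boundary orientation of $D^1\times D^2$ on $\{\pm1\}\times D^2$ is $\pm$ that of $D^2$, so the rotation angles seen from the two ends are opposite. The angles of $c$ at the two poles of $\partial D_x$, with respect to the outward orientation, are opposite too. For $h$ one has $\pi\equiv-\pi$. So the maps can be chosen as required. Call the result $N$.

**Step 3: the boundary.** Under $A_x$, $\partial D_x$ has one orbit of 6 points with isotropy of order 2, two orbits of 4 points with isotropy of order 3, and no other points with nontrivial isotropy. All of these are covered by handles, and on the sides $D^1\times\partial D^2$ the stabilizers act freely. So $G$ acts freely on $\partial N$. The quotient of $\partial D_x$ minus the attaching discs by $A_x$ is a pair of pants. A $c$-handle contributes a tube joining the two boundary circles of order 3, making a one-holed torus $T_x$; likewise $T_y$. These are glued along the belt curve $\gamma$ of the $h$-handle. So $\Sigma=\partial N/G$ is a closed oriented surface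 of genus 2.

## 13. Killing the bordism class of the boundary quotient

We want to cap off $\partial N$ by a free $G$-manifold. For this the map $\Sigma\to BG$ classifying the cover $\partial N\to\Sigma$ must bound. There are two choices for the point $p_x$, and one of them works.

**Step 1: holonomy.** The part of $\partial N$ over $T_x$ is $G\times_{A_x}\hat T_x$, where $\hat T_x$ is $\partial D_x$ minus discs plus four tubes. Take a base point on $\gamma$, lifted to the $h$-handle joining $p_x$ to $p_y$. Then the holonomy of $T_x$ lies in $A_x$, that of $T_y$ in $A_y$, and that of $\gamma$ is $h$, since $\gamma$ is covered by a circle $\partial D^2$ on which $h$ is the half turn. So the holonomy $\pi_1(\Sigma)\to G$ is given by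
$$a,b\in A_x,\ [a,b]=h;\qquad a',b'\in A_y,\ [a',b']=h^{-1}=h .$$

**Step 2: the class is 2-primary.** Let $\alpha\in H_2(G;\mathbb Z)$ be the class of $\Sigma\to BG$. By Step 1 it comes from $H_2(A_x*_{\langle h\rangle}A_y;\mathbb Z)$. By the Mayer–Vietoris sequence this is a finite 2-group, since $H_2(\mathbb A_4;\mathbb Z)=\mathbb Z_2$ and $H_1(\mathbb Z_2;\mathbb Z)=\mathbb Z_2$. So $\alpha$ lies in the 2-primary part $H_2(G;\mathbb Z)_{(2)}$.

**Step 3: a homomorphism detecting it.** For a Sylow 2-subgroup $P$, the composite of the transfer $H_2(G;\mathbb Z)\to H_2(P;\mathbb Z)$ with $H_2(P;\mathbb Z)\to H_2(G;\mathbb Z)$ is multiplication by the odd index. So $H_2(P;\mathbb Z)$ maps onto $H_2(G;\mathbb Z)_{(2)}$. By Fact 4, $P$ is dihedral or Klein, so $H_2(P;\mathbb Z)=\mathbb Z_2$.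

The central extension $SL(2,q)\to G$ defines a homomorphism $\theta:H_2(G;\mathbb Z)\to\{\pm1\}$. On a surface it is the product of commutators of lifts of the holonomies. (In Hopf's formula $H_2(G;\mathbb Z)=(K\cap[\Phi,\Phi])/[\Phi,K]$ for $G=\Phi/K$ with $\Phi$ free, lift $\Phi\to G$ to $SL(2,q)$; then $K$ maps to the central subgroup $\{\pm1\}$ and $[\Phi,K]$ to $1$.) On the torus class of a Klein four-group $\theta$ is $-1$ by Fact 5. This torus class is killed by $2$, so $H_2(G;\mathbb Z)_{(2)}\cong\mathbb Z_2$, and it is detected by $\theta$.

**Step 4: switching $p_x$.** Since $r_1\in A_x$ is an involution commuting with $h$ and different from $h$, it reverses the $h$-axis of $D_x$: $r_1p_x=-p_x$. Replace $p_x$ by $r_1p_x$, composing the attaching map of the $h$-handle at the $x$-end with $r_1$. This is still $h$-equivariant, and the image of the attaching map in $\partial D_x/A_x$ does not change. So $\Sigma$ and its curves are unchanged, while the base lift for $T_x$ is replaced by its $r_1$-translate. A lift ending at $a\tilde s$ when started at $\tilde s$ ends at $r_1a\tilde s=(r_1ar_1^{-1})r_1\tilde s$ when started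 at $r_1\tilde s$. Hence $(a,b)$ becomes $(r_1ar_1^{-1},r_1br_1^{-1})$, and $(a',b')$ is unchanged. Let hats denote lifts to $SL(2,q)$. The element $[\hat a,\hat b]$ is a lift of $h$. It is conjugated by a lift of $r_1$, that is, multiplied by $-1$ (Fact 5). So
$$\theta(\alpha)=[\hat a,\hat b]\,[\hat a',\hat b']$$
changes sign. For one of the two choices $\theta(\alpha)=1$, and then $\alpha=0$ by Steps 2 and 3. Fix this choice, and call the point $p_x$ again.

**Step 5: capping off.** As $\Omega_2^{SO}(BG)=H_2(BG;\mathbb Z)$, there is a compact oriented 3-manifold $Q$ with $\partial Q=-\Sigma$ and an extension $Q\to BG$ of $\Sigma\to BG$. Discard closed components; then $Q$ is connected, as $\Sigma$ is. Form connected sums with copies of $S^1\times S^2$, mapped to $BG$ through loops, so that $\pi_1(Q)\to G$ is onto. Let $\hat Q$ be the induced connected $G$-cover; its boundary is $-\partial N$ equivariantly. Put $M=N\cup\hat Q$. It is closed and oriented. It is connected, because each component of $N$ has nonempty boundary and $\hat Q$ is connected. The action is faithful, because it is free on $\hat Q$.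

## 14. The fixed circles, and the proof of Theorem C

**Step 1: points with even isotropy.** Isotropy groups of even order occur only in the balls and the $h$-handles. Let $\bar e$ be the arc from $x$ to $y$ formed by the radius to $p_x$, the core of the $h$-handle and the radius to $p_y$. Its interior points have isotropy exactly $\langle h\rangle$. The six half-axes of involutions in $D_x$ form one $A_x$-orbit, and similarly for $D_y$. So the set of points with even isotropy is $\bigcup_{g\in G}g\bar e$.

**Step 2: $M^h$ is a circle, so (F1) holds.** An interior point of $g\bar e$ has isotropy $\langle ghg^{-1}\rangle$, so it is fixed by $h$ if and only if $g\in C$. A point $gx$ or $gy$ fixed by $h$ lies on an axis of $h$ in its ball, hence on an arc whose interior is fixed by $h$. So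
$$M^h=\bigcup_{g\in C}g\bar e,$$
and this is a closed 1-manifold (Section 1.2). The two half-axes of $h$ in $D_x$ lie in $\bar e$ and $r_1\bar e$, as $r_1\in A_x$ reverses the $h$-axis. Those in $D_y$ lie in $\bar e$ and $r_2\bar e$. Translating, $g\bar e$ is adjacent to $gr_1\bar e$ at $gx$ and to $gr_2\bar e$ at $gy$. Since $C=\langle r_1,r_2\rangle$, $M^h$ is connected, hence a circle, and it contains points with isotropy exactly $\langle h\rangle$. As all involutions are conjugate (Fact 1), (F1) holds.

**Step 3: (F2) holds.** Up to conjugacy a Klein four-group is $V=\langle h,r\rangle$ with $r\in C$ an involution, $r\neq h$. The elements $r_1$ and $r_2$ act on the circle $M^h$ as reflections: they fix $x$, respectively $y$, and exchange the two local branches. So the homomorphism $C\to\{\pm1\}$ describing the effect on the orientation of $M^h$ sends $r_1$ and $r_2$ to $-1$. Its kernel has index 2 and contains $r_1r_2$, so it is $\langle r_1r_2\rangle=\mathbb Z_m$. The only involution of $\mathbb Z_m$ is $h\ne r$. So $r$ acts on $M^h$ as an orientation-reversing involution, and $M^V=(M^h)^r$ consists of exactly two points.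

**Step 4: conclusion.** (F3) is Fact 3 and (RS) is Fact 7. Theorem A, applied to $G=\mathrm{PSL}(2,q)$ and $M$, gives an action of $\mathrm{PSL}(2,q)$, $q\ge5$, on a $\mathbb Z_2$-homology 3-sphere. With the case $q=3$ at the beginning of Section 11 this proves Theorem C, that is, (i). $\blacksquare$
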